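# Rational subsets of $H\wr V$: crossing words and the radius of a search

## 1. Alternating words and the word $w\bar w w'$

Let $\Sigma$ be a finite set of symbols and give each $s\in\Sigma$ a formal inverse $s^{-1}$. We call the elements of $\Sigma$ *down letters* and their inverses *up letters*, and we consider words in which down and up letters alternate. Picture a walk in an infinite tree and one fixed edge of the tree: each time the walk crosses the edge, downward or upward, we record how it crossed. The record alternates.

For $w=(s_1,\dots,s_k)$ put $\bar w=(s_k^{-1},\dots,s_1^{-1})$. If $D$ is a group and $d:\Sigma\to D$ is any map (a *labeling*), let $d(w)$ be the ordered product in which a down letter $s$ contributes $d(s)$ and an up letter $s^{-1}$ contributes $d(s)^{-1}$. Then $d(\bar w)=d(w)^{-1}$.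

Now fix a finite group $H$. Compare two nonempty alternating words $w,w'$ by three data: the first letter, the last letter, and the value $d(w)\in H$ **for every** labeling $d:\Sigma\to H$. Suppose that $w,w'$ agree in all three. Write $f$ for the common first letter, $l$ for the common last letter. Three facts hold.

1. There are only finitely many classes: at most $(2|\Sigma|)^2\,|H|^{|H|^{|\Sigma|}}$, because there are $|H|^{|\Sigma|}$ labelings, and each takes one of $|H|$ values on the word.
2. The word $w''=w\bar w w'$ is alternating, begins with $f$ and ends with $l$. Indeed $w$ ends with $l$ and $\bar w$ begins with $l^{-1}$; $\bar w$ ends with $f^{-1}$ and $w'$ begins with $f$.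
3. The word $w''$ is $w$ with $\bar ww'$ appended, and it is also $w'$ with $w\bar w$ put in front. Under every labeling in $H$ we have $d(\bar ww')=d(w)^{-1}d(w')=1$ and $d(w\bar w)=1$. The same holds under every labeling in a power of $H$, by looking at one coordinate at a time.

**Example.** Let $\Sigma=\{s_1,s_2\}$ and $H=\mathbb Z_2$, written additively. The words $w=(s_1,s_2^{-1},s_1)$ and $w'=(s_1,s_1^{-1},s_2,s_1^{-1},s_1)$ have the same first and last letter, and $d(w)=d(s_2)=d(w')$ for each of the four labelings. So they are in one class, although their lengths are different. Over $\mathbb Z_3$ they are not: $d(w)=2d(s_1)-d(s_2)$ and $d(w')=d(s_2)$.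

What this is for: we shall have a path that wanders in an infinite tree and accumulates an *effect*, a finitely supported function from the tree to $H$, and we want to know whether some path from start to goal has trivial effect. To turn this into a finite search we cut a piece out of the path between two tree edges. For that the records of the path at the two edges must be equal letter by letter. Records can be arbitrarily long, so pigeonhole does not make two of them equal. But by fact 1 pigeonhole makes two of them *equivalent*, and facts 2 and 3 say how to enlarge both to the same word by insertions whose total effect vanishes at every vertex of the tree.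

## 2. The membership problem and the two theorems

Let $G$ be a group generated by a finite set $X$ closed under inversion. The class of **rational subsets** of $G$ is the smallest class of subsets that contains all finite subsets and is closed under union, product $AB=\{ab:a\in A,b\in B\}$, and taking the generated submonoid. Equivalently, the rational subsets are the sets $L(\mathcal A)\subseteq G$ of elements represented by the words accepted by a finite automaton $\mathcal A$ with transitions labeled by elements of $X$.

The **rational subset membership problem** for $G$ is: given $\mathcal A$ and a word over $X$ representing $g\in G$, decide whether $g\in L(\mathcal A)$. The group and $X$ are fixed and are not part of the input.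

For groups $H,G$ the **wreath product** $H\wr G$ is the set of pairs $(f,g)$ with $g\in G$ and $f:G\to H$ satisfying $f(a)\ne1$ for only finitely many $a$, with
$$(f_1,g_1)(f_2,g_2)=(f,g_1g_2),\qquad f(a)=f_1(a)\,f_2(g_1^{-1}a).$$
It is generated by the generators of $H$ (as functions supported at $1$) together with those of $G$. Multiplying $(f,g)$ on the right by $h\in H$ multiplies the value of $f$ at the point $g$ by $h$ on the right; multiplying by a generator $y$ of $G$ replaces $g$ by $gy$ and leaves $f$ alone. So a word is a program for someone who walks on $G$ and switches lamps with states in $H$.

**Example.** In the *lamplighter group* $\mathbb Z_2\wr\mathbb Z$ write $\mathbb Z_2=\{1,h\}$ and let $t$ generate $\mathbb Z$. The word $t\,h\,t^{-1}$ walks to $1$, toggles the lamp there and returns: it represents the function supported at $1\in\mathbb Z$ with value $h$, at position $0$. The set $\{(ht)^it^{-j}:i,j\ge0\}$ is rational. Its element $(ht)^it^{-j}$ has the lamps $0,\dots,i-1$ lit and position $i-j$, so it is the identity only for $i=j=0$.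

A group $V$ is **virtually free** if it is finitely generated and has a free subgroup of finite index. A decision problem is **primitive recursive** if the characteristic function of its set of yes-instances, under a standard encoding of inputs as natural numbers, is primitive recursive. It is *elementary* if it can be solved in time bounded by a tower of exponentials of fixed height; an elementary problem is primitive recursive.

The problem, from "The Rational Subset Membership Problem for Groups: A Survey", is as follows. It is known that membership is decidable for every $H\wr V$ with $H$ finite and $V$ virtually free. Is the problem primitive recursive for every such fixed group? Is it for the lamplighter group? Both answers are yes.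

**Theorem A.** Let $H$ be finite and $V$ virtually free. The rational subset membership problem of $H\wr V$ is elementary, hence primitive recursive. On inputs of size $N$ it is decidable in space $2^{2^{2^{O(N)}}}$, and in space $2^{2^{O(N)}}$ if $V$ is virtually cyclic.

**Theorem B.** Let $H\neq1$ be finite abelian and $V$ virtually free.

1. If $V$ is finite, the problem is in polynomial time.
2. If $V$ is infinite and virtually cyclic (for example $\mathbb Z_2\wr\mathbb Z$), it is PSPACE-complete.
3. If $V$ is not virtually cyclic, it is EXPTIME-complete.

The lower bounds (PSPACE-hard for infinite $V$, EXPTIME-hard for $V$ not virtually cyclic) hold for every nontrivial finite $H$, abelian or not.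

Sections 3–9 prove Theorem A, which settles both questions. Sections 10–13 prove Theorem B.

## 3. From $g\in L(\mathcal A)$ in $H_0\wr V$ to $1\in L(\mathcal A)$ in $H\wr F$

Let $G_0=H_0\wr V$ be the given group. Changing the fixed finite generating set only replaces labels by fixed words, so we may use any convenient one. If $V$ is finite, then $G_0$ is a fixed finite group and $g\in L(\mathcal A)$ is a reachability question in the finite graph on (states)$\times G_0$. This is solvable in polynomial time and proves Theorem B(1). In general we make two reductions.

**Step 1: only the identity has to be tested.** We have $g\in L(\mathcal A)$ iff $1\in L(\mathcal A)g^{-1}$, and appending a path that reads $g^{-1}$ gives an automaton for $L(\mathcal A)g^{-1}$. Allowing transitions labeled by $1$, we may also assume one initial state $q_0$ and one final state $q_f$.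

**Step 2: $V$ is replaced by a free group.** Let $F\le V$ be free of finite index $m$; it has finite rank, since it has finite index in a finitely generated group. Write $V=\bigsqcup_{i=1}^mFr_i$ with $r_1=1$. The subgroup $G_1=\{(f,g)\in G_0:g\in F\}$ has right coset representatives $(1,r_i)$, because $(f,g'r_i)=(f,g')(1,r_i)$ for $g'\in F$. It is isomorphic to $H_0^m\wr F$ by
$$f\mapsto\tilde f,\qquad \tilde f(a)=(f(ar_1),\dots,f(ar_m))\quad(a\in F).$$
This respects products: the value $f_1(ar_i)f_2(g_1^{-1}ar_i)$ of the product at $ar_i$ is the $i$-th entry of $\tilde f_1(a)\tilde f_2(g_1^{-1}a)$.

Now form the automaton with states $(q,i)$. For a transition $q\xrightarrow{x}q'$ and each $i$ there is exactly one $j$ with $r_ix\in G_1r_j$; put in $(q,i)\to(q',j)$ with label $r_ix r_j^{-1}\in G_1$, written as a fixed word over the generators of $H_0^m\wr F$. Along a path from $(q_0,1)$ reading $x_1\cdots x_k$ the labels multiply to $r_1x_1\cdots x_kr_j^{-1}$. So with initial state $(q_0,1)$ and final state $(q_f,1)$ the new automaton accepts exactly the elements of $L(\mathcal A)\cap G_1$. Since $1\in G_1$, nothing is lost.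

**Standing notation.** From now on, with only linear blow-up of the input, $G=H\wr F$. Here $H=H_0^m$ is finite of exponent $e$, and it is abelian if $H_0$ is. The group $F$ is free with basis $B$, $|B|=b$. The automaton is $\mathcal A=(Q,\delta,q_0,q_f)$ with transitions $(p,y,q)$, $y\in H\cup B^{\pm}$. We decide whether $1\in L(\mathcal A)$. Put $n=|Q|$, and let $K=H^{(F)}$ be the group of finitely supported maps $F\to H$ with pointwise multiplication. Every $k\in K$ satisfies $k^e=1$.

If $V$ is virtually cyclic, then so is $F$, hence $b\le1$. If $b\le 1$, then $V$ is virtually cyclic.

## 4. Paths over the Cayley tree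

We identify $F$ with its Cayley tree; $\mathrm{dist}$ is the tree distance and $|a|=\mathrm{dist}(1,a)$. For $x\in B^\pm$ let $F_x$ be the set of reduced words beginning with $x$. Thus $vF_x$ is the set of vertices whose geodesic from $v$ starts with $v\to vx$, and deleting the tree edge $\{v,vx\}$ leaves the two components $vF_x$ and $F\setminus vF_x=vxF_{x^{-1}}$. Let $\mathrm{Ball}_\rho=\{a:|a|\le\rho\}$.

**Definition (lifted graph).** $\Gamma$ is the directed graph with vertex set $Q\times F$ and the following edges.

* A transition $(p,h,q)$ with $h\in H$ gives an edge $(p,v)\to(q,v)$ for each $v$, an *$H$-edge at $v$*. Its effect is the function with value $h$ at $v$ and $1$ elsewhere.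
* A transition $(p,x,q)$ with $x\in B^\pm$ gives an edge $(p,v)\to(q,vx)$ for each $v$, with effect $1$.

The effect $\eta(\pi)\in K$ of a path is the ordered product of the effects of its edges. $F$ acts on $\Gamma$ by left translation and translates effects. By the description of right multiplication in Section 2, a path from $(q_0,1)$ to $(q,v)$ reads a word representing $(\eta(\pi),v)$. Call a path *valid* if it goes from $(q_0,1)$ to $(q_f,1)$ and has effect $1$. Then
$$1\in L(\mathcal A)\iff\text{there is a valid path in }\Gamma. \tag{1}$$
A path is *over* $U\subseteq F$ if all its vertices lie in $Q\times U$, and $\operatorname{supp}\pi\subseteq F$ is the set of second coordinates that $\pi$ visits.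

**Internal and external edges.** Consider the strongly connected components (SCCs) of $\Gamma$. An edge is *internal* if both its ends lie in one SCC, and *external* otherwise. By translation invariance this depends only on the transition. Write $p\sim q$ if $(p,1)$ and $(q,1)$ lie in the same SCC. For every $v$, the SCCs that meet $Q\times\{v\}$ meet it in the sets $C\times\{v\}$ with $C$ a $\sim$-class, so there are at most $n$ of them. A path that has left an SCC cannot return to it. Hence:

*A path visits each SCC during one (possibly empty) interval of time and uses only internal edges inside it. It enters and leaves each SCC at most once and uses each external edge at most once.*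

**Examples.** All three are over $\mathbb Z_2\wr\mathbb Z$.

* $\mathcal A_1$: states $p,p',q$, transitions $(p,h,p'),(p',t,p),(p,1,q),(q,t^{-1},q)$, initial state $p$, final state $q$. It accepts $\{(ht)^it^{-j}\}$. No vertex of $\Gamma$ can be reached again after it has been left, so all SCCs are single vertices and all edges are external. The only valid path is the edge $(p,0)\to(q,0)$.
* $\mathcal A_2$: states $p,p'$, transitions $(p,h,p'),(p',t,p),(p,t^{-1},p)$. Since $(p,v)\to(p',v)\to(p,v+1)\to(p,v)$, the whole graph $\Gamma$ is one SCC, and all edges are internal.
* $\mathcal A_3$: one state $q$, transitions $(q,h,q),(q,t,q),(q,t^{-1},q)$. Again $\Gamma$ is one SCC.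

## 5. Splicing along a tree edge, and long crossing words

**Crossing words.** Orient the tree edges away from $1$: write $\varepsilon=(v,x)$ for the edge $\{v,vx\}$ with $|vx|=|v|+1$, and call $x$ its *type*. Put
$$\mathrm{In}(\varepsilon)=vF_x,\qquad \mathrm{Out}(\varepsilon)=F\setminus vF_x\ni1 .$$
For a path $\pi$ from $(q_0,1)$ to $(q_f,1)$, its *crossing word* $\partial_\varepsilon\pi=(s_1,\dots,s_{2k})$ is the sequence of transitions that $\pi$ uses to go between $v$ and $vx$, in time order. Let $\delta_x$ be the set of transitions labeled $x$. The path begins and ends in $\mathrm{Out}(\varepsilon)$, so the odd letters lie in $\delta_x$ ("down") and the even ones in $\delta_{x^{-1}}$ ("up").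

**Splicing.** Let $\varepsilon=(v,x)$ and $\varepsilon'=(v',x)$ be tree edges of the same type, and let $\pi_1,\pi_2$ be valid paths with $\partial_\varepsilon\pi_1=\partial_{\varepsilon'}\pi_2=(s_1,\dots,s_{2k})$. Cut both paths at these letters:
$$\pi_1=\alpha_0s_1\beta_1s_2\alpha_1s_3\cdots s_{2k}\alpha_k,\qquad \pi_2=\alpha_0's_1\beta_1's_2\alpha_1's_3\cdots s_{2k}\alpha_k',$$
with $\alpha_j$ over $\mathrm{Out}(\varepsilon)$, $\beta_j$ over $\mathrm{In}(\varepsilon)$, $\alpha_j'$ over $\mathrm{Out}(\varepsilon')$, $\beta_j'$ over $\mathrm{In}(\varepsilon')$. Let $\tau=vv'^{-1}$, so that $\tau(v'x)=vx$ and $\tau\,\mathrm{In}(\varepsilon')=\mathrm{In}(\varepsilon)$. Then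
$$\pi^*=\alpha_0s_1(\tau\beta_1')s_2\alpha_1s_3(\tau\beta_2')\cdots s_{2k}\alpha_k$$
is a valid path.

*Proof.* The piece $\tau\beta_j'$ starts over $vx$ in the target state of $s_{2j-1}$ and ends over $vx$ in the source state of $s_{2j}$, so the pieces fit, and $\pi^*$ goes from $(q_0,1)$ to $(q_f,1)$. Crossing edges have effect $1$. Effects of pieces over $\mathrm{Out}(\varepsilon)$ and over $\mathrm{In}(\varepsilon)$ have disjoint supports and commute. So the effect of $\pi^*$ on $\mathrm{Out}(\varepsilon)$ is $\prod_j\eta(\alpha_j)=\eta(\pi_1)|_{\mathrm{Out}(\varepsilon)}=1$. On $\mathrm{In}(\varepsilon)$ it is the $\tau$-translate of $\prod_j\eta(\beta'_j)=\eta(\pi_2)|_{\mathrm{In}(\varepsilon')}=1$. $\square$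

**The case without internal edges.** Suppose that no transition is internal, as in $\mathcal A_1$. The down letters of $\partial_\varepsilon\pi$ leave distinct SCCs that meet $Q\times\{v\}$, so there are at most $n$ of them, and hence at most $n$ up letters. So there are at most $(|\delta|+1)^{2n}$ crossing words. Take a valid path $\pi$ with the set $D=\operatorname{supp}\pi$ (a finite subtree containing $1$) as small as possible. If two edges $\varepsilon,\varepsilon'$ on a geodesic of $D$ starting at $1$, with $v'\in\mathrm{In}(\varepsilon)$, had the same type and the same crossing word, splicing with $\pi_1=\pi_2=\pi$ would give a valid path with support in $(D\cap\mathrm{Out}(\varepsilon))\cup\tau(D\cap\mathrm{In}(\varepsilon'))$. This set has fewer elements than $D$, since $v'\in D$ lies in $\mathrm{In}(\varepsilon)\setminus\mathrm{In}(\varepsilon')$; a contradiction. So such a geodesic has at most $2b(|\delta|+1)^{2n}$ edges, and a valid path, if there is one, can be found in a ball of this radius.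

**Where this stops.** With internal edges, crossing words are not bounded. For $\mathcal A_3$ the path $h(tt^{-1})^kh$ is valid for every $k$ and has the crossing word $(s,s^{-1})^k$ at the edge $(0,t)$, where $s=(q,t,q)$ and $s^{-1}=(q,t^{-1},q)$. Pigeonhole can only be applied to coarser information, and then the two words that we find are different, possibly of different length, and the pieces do not match. Here is a concrete failure: the valid path
$$\pi=h\;t\;t\;t^{-1}\,t^{-1}\;t\;t^{-1}\;h$$
for $\mathcal A_3$, at positions $0,0,1,2,1,0,1,0,0$. At $\varepsilon=(0,t)$ the crossing word is $(s,s^{-1},s,s^{-1})$ with outside pieces $\alpha_0=h$, $\alpha_1$ empty, $\alpha_2=h$. At $\varepsilon'=(1,t)$ it is $(s,s^{-1})$ with one inside piece $\beta_1'$, which is empty. There is one inside piece for two gaps between outside pieces. Stopping after $\alpha_1$ gives $h\,t\,t^{-1}$, whose effect is not trivial.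

The words $w=(s,s^{-1},s,s^{-1})$ and $w'=(s,s^{-1})$ are, however, equivalent in the sense of Section 1 with $\Sigma=\{s\}$: the first letter is $s$, the last is $s^{-1}$, and $d(w)=1=d(w')$. And $w\bar ww'=(s,s^{-1})^5$. Insert $(tt^{-1})^3$ into $\pi$ just before the last letter $h$, and $(tt^{-1})^4$ (from $1$ to $2$ and back) at the moment when $\pi$ is about to step from $1$ to $2$. Both insertions have trivial effect, the crossing words at $\varepsilon$ and at $\varepsilon'$ in the two new paths are both $(s,s^{-1})^5$, and splicing gives $h(tt^{-1})^5h$, which is valid and no longer visits $2$.

To do this in general we must be able to run backwards along internal edges, and the insertions must not go far away. The next section provides this.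

## 6. Inverses of internal edges, and short detours

**Lemma 1.** If $z\to z'$ is an internal edge with effect $y\in K$, there is a path in $\Gamma$ from $z'$ to $z$ with effect $y^{-1}$.

*Proof.* Let $\zeta$ be a path from $z'$ to $z$, with effect $g$. The path $\zeta\cdot\big((z\to z')\zeta\big)^{e-1}$ goes from $z'$ to $z$ and has effect $g(yg)^{e-1}=y^{-1}(yg)^e=y^{-1}$. $\square$

*Example.* In $\mathcal A_2$ we have $e=2$. For the edge $(p,0)\xrightarrow{h}(p',0)$ take $\zeta=(p',0)\to(p,1)\to(p,0)$. The path $\zeta\,(z\to z')\,\zeta$ from $(p',0)$ to $(p,0)$ toggles the lamp at $0$ once, and $h=h^{-1}$.

**Lemma 2.** Let $N_0=2bn^2$ and $U=\{v\}\cup\bigcup_{y\in Y}vF_y$ for some $Y\subseteq B^\pm$. If there is a path over $U$ from $(p,v)$ to $(q,v)$, there is one over $U$ that visits only vertices at distance at most $N_0$ from $v$. The same holds if only a fixed subset of the transitions may be used.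

*Proof.* Take a shortest path of this kind. Suppose that at time $\theta$ it is over $u\ne v$, and let $v=u_0,u_1,\dots,u_k=u$ be the geodesic, $x_i=u_{i-1}^{-1}u_i$. For $1\le i\le k$ let $p_i$ be the state after the last entry into $u_i$ from $u_{i-1}$ up to time $\theta$, and $q_i$ the state just before the first exit from $u_i$ to $u_{i-1}$ after time $\theta$. Both exist because the path starts and ends at $v$. Let $\sigma_i$ be the subpath in between, from $(p_i,u_i)$ to $(q_i,u_i)$.

It is over $u_{i-1}F_{x_i}$: if it left this set before $\theta$ it would have to enter again before $\theta$, since $u\in u_{i-1}F_{x_i}$, and after $\theta$ it does not leave by definition. For $j>i$, $\sigma_j$ is a proper subpath of $\sigma_i$: after its start at $u_i$, the path $\sigma_i$ must cross into $u_j$ in order to reach $u$, and similarly afterwards.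

There are $2bn^2=N_0$ triples $(p_i,q_i,x_i)$. If $k>N_0$, two of them agree for some $i<j$. Replace $\sigma_i$ by $u_iu_j^{-1}\sigma_j$. This has the same ends, and it is over $u_iu_j^{-1}u_{j-1}F_{x_j}=u_ix_j^{-1}F_{x_j}=u_ix_i^{-1}F_{x_i}=u_{i-1}F_{x_i}\subseteq vF_{x_1}\subseteq U$. It is shorter and uses only transitions already used: a contradiction. So $k\le N_0$. $\square$

**Symmetrization.** Let $\mathcal A^\pm$ be $\mathcal A$ with the transition $(q,y^{-1},p)$ added for each internal $(p,y,q)$, and let $\Gamma^\pm$ be its lifted graph. By Lemma 1 each new edge can be replaced by a path of $\Gamma$ with the same ends and the same effect. Therefore $\Gamma^\pm$ has the same reachability relation and the same SCCs, and its set of internal transitions is closed under inversion $(p,y,q)^{-1}=(q,y^{-1},p)$.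

The replacing path can be chosen within distance $N_0+1$ of the tree vertex $v$ of the source of the original internal edge. By the form of the path in Lemma 1 it suffices to choose the return path $\zeta$ in this way.

* For an $H$-edge at $v$, $\zeta$ joins two points over $v$; use Lemma 2 with $U=F$.
* For an edge $(p,v)\to(q,vx)$, split a return path at its first arrival at $v$. It consists of a part over $vF_x$ from $(q,vx)$ to some $(r,vx)$, a crossing to some $(r',v)$, and a path from $(r',v)$ to $(p,v)$. Shorten the first part by Lemma 2 with base $vx$ and $U=vF_x=\{vx\}\cup\bigcup_{y\neq x^{-1}}vxF_y$; it stays within $N_0$ of $vx$. Shorten the last part by Lemma 2 with base $v$ and $U=F$.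

The source vertex of the original edge is an end of the new edge. Hence:

$$\begin{gathered}\text{A valid path exists in }\Gamma\text{ iff one exists in }\Gamma^\pm;\\ \text{a valid path of }\Gamma^\pm\text{ over }\mathrm{Ball}_\rho\text{ yields one of }\Gamma\text{ over }\mathrm{Ball}_{\rho+N_0+2}.\end{gathered}\tag{2}$$

**Convention.** Up to Proposition 4 we write $\mathcal A,\Gamma$ for $\mathcal A^\pm,\Gamma^\pm$. The number $|\delta|$ has at most doubled; $n$, $N_0$ and Lemma 2 are unaffected. A path $\pi$ of internal edges now has an inverse path $\pi^{-1}$, with $\eta(\pi^{-1})=\eta(\pi)^{-1}$. Let $\delta_x^{\rm int}$ be the set of internal members of $\delta_x$; inversion is a bijection $\delta_x^{\rm int}\to\delta_{x^{-1}}^{\rm int}$.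

## 7. Blocks, and finitely many classes of crossing words

We now adapt the comparison of Section 1 to crossing words, in which external letters also occur.

Let $\varepsilon=(v,x)$. The *class* of an internal letter of $\partial_\varepsilon\pi$ is the $\sim$-class of its state at $v$: the source state of a down letter, the target state of an up letter. Two internal letters have equal class iff the corresponding edges lie in the same SCC. Decompose $\partial_\varepsilon\pi=w_1\cdots w_m$ uniquely into **blocks**: single external letters, and maximal factors of internal letters of equal class. (The index $m$ of $F$ in $V$ is not used any more.)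

**There are at most $3n$ blocks.** An SCC is visited during one interval, with internal edges only. So all internal letters of one class are consecutive, and there are at most $n$ internal blocks. External down letters leave distinct SCCs that meet $Q\times\{v\}$: at most $n$. External up letters enter distinct such SCCs: at most $n$.

**Definition.** Let $\omega=w_1\cdots w_m$ and $\omega'=w_1'\cdots w'_{m'}$ be crossing words, with their blocks, at edges of the same type $x$. Put $\omega\approx\omega'$ iff $m=m'$ and for each $i$ one of the following holds:

* $w_i=w_i'$ is an external letter;
* $w_i,w_i'$ are internal blocks with the same first letter, the same last letter, and $d(w_i)=d(w_i')$ for **all** $d:\delta_x^{\rm int}\to H$.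

Here $d(w)$ is formed as in Section 1 with $\Sigma=\delta_x^{\rm int}$: a down letter $s$ contributes $d(s)$, an up letter $s$ contributes $d(s^{-1})^{-1}$.

*Example.* For $\mathcal A_3$ all letters are internal and of one class, so a nonempty crossing word at an edge of type $t$ is one block $(s,s^{-1})^k$. All of these are $\approx$-equivalent, and the empty word is a second class.

**Counting.** Up to this relation an internal block is determined by its first letter, its last letter and the function $d\mapsto d(w)$ from $H^{\delta_x^{\rm int}}$ to $H$. So a block has at most $\kappa=|\delta|+|\delta|^2|H|^{|H|^{|\delta|}}$ possibilities. Sequences of at most $3n$ blocks can be padded by a blank symbol, so for each type the number of $\approx$-classes is at most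
$$M:=(\kappa+1)^{3n}.\tag{3}$$

## 8. Making equivalent crossing words equal

Let $\omega\approx\omega'$. Put $\omega''=w_1''\cdots w_m''$ with $w_i''=w_i$ for external letters and $w_i''=w_i\bar w_iw_i'$ for internal blocks. By fact 2 of Section 1 each $w_i''$ has the first and last letter of $w_i$, so down and up letters still alternate in $\omega''$.

**Lemma 3.** Let $\varepsilon=(v,x)$, $\varepsilon'=(v',x)$ be edges of type $x$, let $\pi,\pi'$ be paths from $(q_0,1)$ to $(q_f,1)$, and let $\omega=\partial_\varepsilon\pi\approx\omega'=\partial_{\varepsilon'}\pi'$. Then:

(a) there is a path $\pi_1$ from $(q_0,1)$ to $(q_f,1)$ with $\partial_\varepsilon\pi_1=\omega''$ and $\eta(\pi_1)=\eta(\pi)$;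

(b) there is a path $\pi_2$ from $(q_0,1)$ to $(q_f,1)$ with $\partial_{\varepsilon'}\pi_2=\omega''$ and $\eta(\pi_2)=\eta(\pi')$.

The vertices of $\operatorname{supp}\pi_1\setminus\operatorname{supp}\pi$ that lie in $\mathrm{In}(\varepsilon)$ (resp. $\mathrm{Out}(\varepsilon)$) are within $N_0$ of $vx$ (resp. $v$); likewise for $\pi_2,\pi',\varepsilon'$.

*Proof of (a).*

**Step 1: detours whose effect depends only on the letter.** Let $\Gamma_{\rm int}$ be the graph of internal edges. It is closed under inversion, so any two vertices connected in it are joined by paths in both directions. Call the components of $\Gamma_{\rm int}$ restricted to $\mathrm{In}(\varepsilon)$ the *In-components*, and those of its restriction to $\mathrm{Out}(\varepsilon)$ the *Out-components*. In each In-component that contains points over $vx$ choose a base point $o$ over $vx$. For each point $a$ over $vx$ in this component choose once and for all a path $\gamma_a$ of internal edges over $\mathrm{In}(\varepsilon)$ from $o$ to $a$ within distance $N_0$ of $vx$. It exists by Lemma 2 with base $vx$, $U=\mathrm{In}(\varepsilon)$ and internal transitions only. Do the same for Out-components, with $v$ in place of $vx$ and $U=\mathrm{Out}(\varepsilon)=\{v\}\cup\bigcup_{y\ne x}vF_y$.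 For $s=(p,x,p')\in\delta_x^{\rm int}$ let
$$\hat s=\gamma_{(p,v)}\cdot\big((p,v)\xrightarrow{\,s\,}(p',vx)\big)\cdot\gamma_{(p',vx)}^{-1},\qquad \widehat{s^{-1}}=\hat s^{\,-1}.$$
These paths run from base point to base point and cross $\varepsilon$ exactly once, by the letter $s$, resp. $s^{-1}$.

**Step 2: the detours for $\bar ww'$ fit together.** Let $w=w_i$, $w'=w'_i$ be internal blocks, with common first letter $f$ and last letter $l$. Write $\bar ww'=(r_1,\dots,r_k)$, so $r_1=l^{-1}$ and $r_k=l$. Place all letters at $\varepsilon$. We show that the points target$(r_j)$ and source$(r_{j+1})$ lie in the same In- or Out-component.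

* *Both letters in $w'$.* Between the two corresponding crossings of $\varepsilon'$ the path $\pi'$ runs inside one SCC, because both crossing edges lie in that SCC. So it uses internal edges only, and it stays on one side of $\varepsilon'$. Translation by $vv'^{-1}$ carries $\varepsilon'$ and its two sides to $\varepsilon$ and its two sides.
* *Both letters in $\bar w$.* Then $r_j=s_{i+1}^{-1}$ and $r_{j+1}=s_i^{-1}$ for consecutive letters $s_i,s_{i+1}$ of $w$. We have target$(r_j)=$ source$(s_{i+1})$ and source$(r_{j+1})=$ target$(s_i)$, and $\pi$ connects target$(s_i)$ to source$(s_{i+1})$ by internal edges on one side of $\varepsilon$.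
* *At the junction.* target$(f^{-1})=$ source$(f)$.

So the path $\hat r_j$ ends at the base point at which $\hat r_{j+1}$ begins.

**Step 3: insertion with trivial effect.** Let $z$ be the point at which $\pi$ arrives by the last letter $l$ of the block $w$. The point source$(r_1)=$ source$(l^{-1})$ is $z$, and target$(r_k)=$ target$(l)$ is $z$. So
$$\lambda=\gamma_z^{-1}\,\hat r_1\hat r_2\cdots\hat r_k\,\gamma_z$$
is a closed path at $z$, and its crossing word at $\varepsilon$ is exactly $\bar ww'$. Put $d(s)=\eta(\hat s)\in K$ for $s\in\delta_x^{\rm int}$. Then $\eta(\hat r_1\cdots\hat r_k)=d(\bar ww')$. At a coordinate $a\in F$ this is $d_a(w)^{-1}d_a(w')$ for the labeling $d_a:\delta_x^{\rm int}\to H$, $d_a(s)=d(s)(a)$. It equals $1$, because $w,w'$ agree under *all* labelings in $H$; we need to know nothing about the labelings $d_a$ that actually occur. Hence $\eta(\lambda)=1$.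

Insert such a closed path into $\pi$ after the last letter of each internal block. The effect does not change, and each internal block $w_i$ of the crossing word becomes $w_i\bar w_iw_i'$. This is $\pi_1$. The new vertices lie on paths $\gamma_a$ or on the crossing edges, which gives the statement about supports.

*Proof of (b).* Make the same choices at $\varepsilon'$. Let $w,w'$ be as before. At the point source$(f)$ from which $\pi'$ performs the first letter $f$ of $w'$, insert a closed path with crossing word $w\bar w$, which starts with $f$ and ends with $f^{-1}$. Consecutive letters fit: inside $w$ and inside $\bar w$ translate $\pi$ by $v'v^{-1}$, and at the junction target$(l)=$ source$(l^{-1})$. The closed path begins and ends at source$(f)=$ target$(f^{-1})$. Its effect is a conjugate of $d(w\bar w)=1$. The block $w'$ becomes $w\bar ww'$. The supports are estimated as in (a). $\square$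

## 9. The radius of the search, and the proof of Theorem A

**Proposition 4.** If a valid path exists, then one exists (in $\Gamma^\pm$) over $\mathrm{Ball}_\rho$ with $\rho=2bM+N_0$.

*Proof.* The insertions of Lemma 3 may visit new vertices. So we do not minimize the support itself but a tree $D$ whose $N_0$-neighborhood contains it. Consider pairs $(\pi,D)$ where $\pi$ is valid, $D\ni1$ is a finite subtree of $F$, and $\operatorname{supp}\pi\subseteq N(D):=\{a:\mathrm{dist}(a,D)\le N_0\}$. Such pairs exist, for example with $D=\operatorname{supp}\pi$. Choose one with $|D|$ minimal.

**Step 1: what has to be shown.** We claim that on a geodesic of $D$ starting at $1$, distinct edges $\varepsilon$ have distinct pairs (type of $\varepsilon$, $\approx$-class of $\partial_\varepsilon\pi$). By (3) there are at most $2bM$ pairs, so the claim gives $D\subseteq\mathrm{Ball}_{2bM}$ and $\operatorname{supp}\pi\subseteq\mathrm{Ball}_{2bM+N_0}$.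

**Step 2: splicing.** Suppose that $\varepsilon=(v,x)$ and $\varepsilon'=(v',x)$ lie on such a geodesic, $v'\in\mathrm{In}(\varepsilon)$, and $\partial_\varepsilon\pi\approx\partial_{\varepsilon'}\pi$. Lemma 3 with $\pi'=\pi$ gives paths $\pi_1,\pi_2$ of effect $1$ with $\partial_\varepsilon\pi_1=\omega''=\partial_{\varepsilon'}\pi_2$. Splicing them as in Section 5, with $\tau=vv'^{-1}$, gives a valid path $\pi^*$. It consists of the pieces of $\pi_1$ over $\mathrm{Out}(\varepsilon)$, the $\tau$-translates of the pieces of $\pi_2$ over $\mathrm{In}(\varepsilon')$, and crossings of $\varepsilon$.

**Step 3: a smaller tree.** Let $D^*=(D\cap\mathrm{Out}(\varepsilon))\cup\tau(D\cap\mathrm{In}(\varepsilon'))$. The first part is a subtree containing $1$ and $v$. The second is a subtree containing $\tau(v'x)=vx$. As $v$ and $vx$ are adjacent, $D^*$ is a subtree containing $1$. Moreover $|D^*|<|D|$: we have $\mathrm{In}(\varepsilon')\subseteq\mathrm{In}(\varepsilon)$, and $v'$ belongs to $D\cap\mathrm{In}(\varepsilon)$ but not to $\mathrm{In}(\varepsilon')$.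

**Step 4: $\operatorname{supp}\pi^*\subseteq N(D^*)$.** A vertex of $\operatorname{supp}\pi^*$ in $\mathrm{Out}(\varepsilon)$ belongs to $\operatorname{supp}\pi_1$, so by Lemma 3 it lies in $N(D)$ or within $N_0$ of $v$. If it is within $N_0$ of a vertex of $D\cap\mathrm{In}(\varepsilon)$, the geodesic to this vertex passes through $v$, so it is within $N_0$ of $v$ too. Since $v\in D\cap\mathrm{Out}(\varepsilon)$, it lies in $N(D\cap\mathrm{Out}(\varepsilon))$ in all cases. In the same way a vertex of $\operatorname{supp}\pi_2\cap\mathrm{In}(\varepsilon')$ lies in $N(D)$ or within $N_0$ of $v'x$. Geodesics from $\mathrm{In}(\varepsilon')$ to $D\cap\mathrm{Out}(\varepsilon')$ pass through $v'x\in D\cap\mathrm{In}(\varepsilon')$. So the vertex lies in $N(D\cap\mathrm{In}(\varepsilon'))$, and its translate lies in $N(\tau(D\cap\mathrm{In}(\varepsilon')))$. Thus $(\pi^*,D^*)$ is a pair with a smaller tree, a contradiction. $\square$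

**Proof of Theorem A.** By (1), (2) and Proposition 4, $1\in L(\mathcal A)$ iff there is a valid path of the *original* graph $\Gamma$ over $\mathrm{Ball}_{\rho'}$ with
$$\rho'=2bM+2N_0+2 .$$
(In $M$ one uses the number of transitions of $\mathcal A^\pm$, or its upper bound $2|\delta|$; a larger radius does no harm.) This is reachability of $(q_f,1,1)$ from $(q_0,1,1)$ in the explicit finite graph with vertex set
$$Q\times\mathrm{Ball}_{\rho'}\times H^{\mathrm{Ball}_{\rho'}},$$
whose third component records the effect so far. The size of this graph is bounded by an elementary function of the input, so the problem is elementary, hence primitive recursive.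

For the space bounds, recall that $H$ and $b$ are fixed. We have $|H|^{|H|^{O(N)}}=2^{2^{O(N)}}$, so $\kappa\le2^{2^{O(N)}}$. Raising to the power $3n$ keeps this form, so $M\le2^{2^{O(N)}}$ and $\rho'\le2^{2^{O(N)}}$. A vertex of the finite graph is stored in space polynomial in $|\mathrm{Ball}_{\rho'}|+N$. Here $|\mathrm{Ball}_{\rho'}|\le2\rho'+1$ if $b\le1$, that is, if $V$ is virtually cyclic, and $|\mathrm{Ball}_{\rho'}|\le(2b)^{O(\rho')}$ if $b\ge2$. By Savitch's theorem reachability is decided in space quadratic in the space needed for a vertex. This gives $2^{2^{O(N)}}$ for $b\le1$ and $2^{2^{2^{O(N)}}}$ in general. $\blacksquare$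

So the rational subset membership problem is primitive recursive for every fixed $H\wr V$ with $H$ finite and $V$ virtually free, and in particular for the lamplighter group.

## 10. Flows modulo $e$ for abelian $H$

We turn to the upper bounds of Theorem B. Part (1) was done in Section 3. For parts (2) and (3) we use the reduction of Section 3; in part (2) we have $F\cong\mathbb Z$ and $b=1$. Now $H$ is abelian, written additively, and is a $\mathbb Z_e$-module. We return to the original, non-symmetrized $\Gamma$.

For abelian $H$ the effect of a path depends only on how often each edge is used, modulo $e$. Inside an SCC, Lemma 1 lets us use an edge "a negative number of times". So a valid path should be the same thing as a flow with values modulo $e$, plus a bookkeeping of the external edges.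

**Which edges are internal is computable in polynomial time.** Let $p\succeq q$ mean that $\Gamma$ has a path from $(p,1)$ to $(q,1)$. This is the least reflexive transitive relation such that

* $p\succeq q$ for all transitions $(p,h,q)$, $h\in H$;
* $(p,x,p'),(q',x^{-1},q)\in\delta$ and $p'\succeq q'$ imply $p\succeq q$.

Indeed, $\succeq$ has these properties. Conversely, cut a path at its visits to $1$. A piece is either an $H$-edge at $1$, or it crosses to some $(p',x)$, runs over $F_x$ to some $(q',x)$, and crosses back. The middle part is shorter, and its translate by $x^{-1}$ witnesses $p'\succeq q'$. Induct on the length.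

A transition $(p,h,q)$ is internal iff $q\succeq p$. A transition $(p,x,q)$ is internal iff there is $(r,x^{-1},r')\in\delta$ with $q\succeq r$ and $r'\succeq p$ (split a return path from $(q,x)$ to $(p,1)$ at its first arrival at $1$). Finally $p\sim q$ iff $p\succeq q\succeq p$.

**Definition (certificate).** A certificate is a finite set $S$ of external edges of $\Gamma$ together with a finitely supported map $c:\{\text{internal edges}\}\to\mathbb Z_e$. Edges of $S$ have weight $1$, internal edges have weight $c$, other external edges have weight $0$. The conditions are as follows.

* **(C1)** For each SCC $Z$: $\ \mathrm{in}_S(Z)+[(q_0,1)\in Z]=\mathrm{out}_S(Z)+[(q_f,1)\in Z]=:\nu(Z)\le1$, where $\mathrm{in}_S,\mathrm{out}_S$ count the edges of $S$ entering and leaving $Z$.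
* **(C2)** For each vertex $z$ of $\Gamma$, in $\mathbb Z_e$: (weight out of $z$) $-$ (weight into $z$) $=[z=(q_0,1)]-[z=(q_f,1)]$.
* **(C3)** For each $v\in F$: $\sum(\text{weight})\cdot h=0$ in $H$, summed over all $H$-edges at $v$, $h$ being the label.
* **(C4)** If $\nu(Z)=0$, then $c=0$ on $Z$.

*Examples.* For $\mathcal A_3$ the valid path $h\,t\,t^{-1}h$ gives $S=\emptyset$, $c=1$ on the edges $(q,0)\to(q,1)$ and $(q,1)\to(q,0)$, and $c=2=0$ on the loop at $(q,0)$. For (C4), take over $\mathbb Z_2\wr\mathbb Z$ the automaton with states $q_0,q_f,r$ and transitions $(q_0,h,q_f),(r,h,r)$. There is no valid path. Yet $S=\{(q_0,0)\to(q_f,0)\}$ and $c=1$ on the loop at $(r,0)$ satisfy (C1)–(C3), since the two contributions at lamp $0$ cancel. Condition (C4) excludes this: the SCC of $(r,0)$ is not visited.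

**Lemma 5.** A valid path exists iff a certificate exists.

*Proof.* ($\Rightarrow$) Let $S$ be the set of external edges that the path uses, each exactly once, and let $c$ be the number of uses of an internal edge modulo $e$. (C1) holds because an SCC is visited during at most one interval, (C2) by counting arrivals and departures, (C3) because the effect is $0$, and (C4) because an SCC with $\nu(Z)=0$ is not visited.

($\Leftarrow$) **Step 1: $S$ is a chain of SCCs.** Reachability is a partial order on the SCCs, so $S$ is an acyclic set of edges between SCCs, with in- and out-degrees at most $1$ by (C1). It is a disjoint union of directed paths. A nontrivial such path starts at an SCC with $\mathrm{in}_S=0$, $\mathrm{out}_S=1$, and by (C1) this is the SCC of $(q_0,1)$. It ends at an SCC with $\mathrm{in}_S=1$, $\mathrm{out}_S=0$, and this is the SCC of $(q_f,1)$. If these two SCCs coincide, $\nu\le1$ forces $\mathrm{in}_S=\mathrm{out}_S=0$ there, so $S=\emptyset$. If they differ, (C1) forces $\mathrm{out}_S=1$ at the SCC of $(q_0,1)$, and $S$ is exactly one nontrivial path. In both cases $S=\{\phi_1,\dots,\phi_{k-1}\}$ with $\phi_i$ from $b_i\in Z_i$ to $a_{i+1}\in Z_{i+1}$. Put $a_1=(q_0,1)\in Z_1$ and $b_k=(q_f,1)\in Z_k$.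 Exactly $Z_1,\dots,Z_k$ have $\nu=1$.

**Step 2: realizing $c$ inside one $Z_i$.** At a vertex $z\in Z_i$ the only external edges of nonzero weight are $\phi_{i-1}$ if $z=a_i$, and $\phi_i$ if $z=b_i$. So (C2) says that $c|_{Z_i}$ satisfies (out $-$ in)$(z)=[z=a_i]-[z=b_i]$ in $\mathbb Z_e$. Choose a path $\gamma$ in $Z_i$ from $a_i$ to $b_i$. Then $c|_{Z_i}$ minus the chain of $\gamma$ (uses counted modulo $e$) is a $\mathbb Z_e$-cycle on a finite connected subgraph of $Z_i$ containing $a_i$. It is therefore a combination of fundamental cycles of a spanning tree: subtract, for each non-tree edge, its coefficient times its fundamental cycle; what remains is a cycle supported on a tree, which is zero (look at a leaf). Take the coefficients as nonnegative integers modulo $e$.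

Now traverse these cycles, with multiplicity, as closed walks attached to $a_i$ by walks and the reverses of these walks, and then traverse $\gamma$. A backward traversal of an internal edge is replaced, by Lemma 1, by a path in $\Gamma$ with the negative effect. Since $K$ is abelian of exponent dividing $e$, the result is a path $\pi_i$ in $\Gamma$ from $a_i$ to $b_i$ with effect $\sum c\cdot\eta(\text{edge})$ over the edges of $Z_i$.

**Step 3: assembling.** The path $\pi_1\phi_1\pi_2\cdots\phi_{k-1}\pi_k$ goes from $(q_0,1)$ to $(q_f,1)$. By (C4), $c$ vanishes outside $Z_1,\dots,Z_k$, so its effect is the sum of weight times effect over all edges of $\Gamma$, and this is $0$ by (C3). $\square$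

## 11. Interfaces: finding a certificate from the leaves to the root

A certificate lives on an infinite tree. We now describe what a part of it, below one tree edge, must tell the rest.

**The part below $u$.** For $u\in F\setminus\{1\}$ write $u=vx$ with $x\in B^\pm$, $|u|=|v|+1$, and call $x$ the type of $u$. Let $T_u=vF_x$; its root $u$ has the children $uy$, $y\in B^\pm\setminus\{x^{-1}\}$. Let $E_u$ be the set of edges of $\Gamma$ with at least one end over $T_u$. It is the *disjoint* union of the sets $E_{uy}$ over the children, the set of $H$-edges at $u$, and the set of edges crossing $\{v,u\}$.

**SCCs and tree edges.** The projection of an SCC to $F$ is connected, because paths between its vertices stay in it. Say that $Z$ *crosses* $\{v,u\}$ if it has vertices over both sides of this tree edge. By strong connectedness it then has internal edges crossing $\{v,u\}$ in both directions. Hence the SCCs that cross $\{v,u\}$ correspond bijectively to the $\sim$-classes $C$ that contain the target of a transition in $\delta_x^{\rm int}$, via $Z\cap(Q\times\{u\})=C\times\{u\}$. This depends only on $x$.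

**Definition (partial certificate, interface).** A *partial certificate* at $u\neq1$ is a finite set $S$ of external edges in $E_u$ with a finitely supported $\mathbb Z_e$-valued $c$ on the internal edges in $E_u$ such that

* (C2) holds at all vertices over $T_u$ and (C3) at all $a\in T_u$;
* (C1) and (C4) hold for all SCCs that lie over $T_u$;
* for every SCC $Z$ that crosses $\{v,u\}$, the number $i_u(Z)$ of edges of $S$ entering $Z$ with target over $T_u$ is at most $1$, and the number $o_u(Z)$ of edges of $S$ leaving $Z$ with source over $T_u$ is at most $1$.

The terms with $(q_0,1)$ and $(q_f,1)$ vanish here, since $1\notin T_u$. The *interface* of a partial certificate consists of the weights of all edges crossing $\{v,u\}$ and, for each SCC $Z$ crossing $\{v,u\}$, of the triple $(i_u(Z),o_u(Z),f_u(Z))\in\{0,1\}^3$, where $f_u(Z)=1$ iff $c\ne0$ on some edge of $Z$ in $E_u$. It has polynomial size. By translation invariance the set of interfaces of partial certificates at $u$ depends only on the type $x$; call it $R_x$.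

**Local rule at $u$.** The data are interfaces $\sigma_y\in R_y$ for the children $uy$, weights for the $H$-edges at $u$, and weights for the edges crossing $\{v,u\}$ (in $\{0,1\}$ for external edges, in $\mathbb Z_e$ for internal ones).

* Check (C2) at all vertices over $u$ and (C3) at $u$. All edges incident to a vertex over $u$ are $H$-edges at $u$, edges crossing $\{v,u\}$, or edges crossing some $\{u,uy\}$, whose weights are contained in $\sigma_y$.
* For each $\sim$-class $C$ let $Z$ be the SCC containing $C\times\{u\}$. Let $i_u(Z)$ be the sum of the $i_{uy}(Z)$ over the children $uy$ such that $Z$ crosses $\{u,uy\}$, plus the number of external edges of weight $1$ with target in $C\times\{u\}$. Define $o_u(Z)$ analogously with sources. Let $f_u(Z)$ be the disjunction of these $f_{uy}(Z)$ and of "$c\neq0$ on some $H$-edge of $Z$ at $u$ or some edge of $Z$ crossing $\{v,u\}$". Reject if $i_u(Z)>1$ or $o_u(Z)>1$.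
* If $Z$ does not cross $\{v,u\}$, check that $i_u(Z)=o_u(Z)$, and that $f_u(Z)=0$ if $i_u(Z)=0$.
* If nothing is rejected, output the interface consisting of the weights on the edges crossing $\{v,u\}$ and the triples of the SCCs crossing $\{v,u\}$.

*Example.* Take $\mathcal A_3$ and $x=t$, so $e=2$. The single SCC crosses every tree edge, and there are no external edges. An interface is $(\alpha,\beta;0,0,f)$ with $\alpha,\beta\in\mathbb Z_2$ the weights of the crossing edges $v\to u$ and $u\to v$. With $(\alpha,\beta;0,0,f)$ at the child and $(\alpha',\beta')$ at $\{v,u\}$, (C3) forces weight $0$ on the loop at $u$, and (C2) reads $\alpha+\beta'-\alpha'-\beta=0$, that is, $\alpha'-\beta'=\alpha-\beta$. Starting from the zero interface the rule produces $(1,1;0,0,1)$, then $(0,0;0,0,1)$, and nothing else. So the least family containing the zero interfaces and closed under the rule has $\{(0,0;0,0,0),(0,0;0,0,1),(1,1;0,0,1)\}$ at type $t$, and by the next lemma this is $R_t$.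

**Lemma 6.** $(R_x)_{x\in B^\pm}$ is the least family of sets containing the zero interfaces and closed under the local rule.

*Proof.* **Step 1: locality.** Let weights on $E_u$ be given. We claim: they form a partial certificate at $u$ iff their restrictions to the $E_{uy}$ are partial certificates at the $uy$ and the local rule, applied to the interfaces of these restrictions, does not reject; and in this case the rule outputs the interface of the given weights.

For (C2) and (C3) this holds because $T_u=\{u\}\sqcup\bigsqcup_yT_{uy}$. For the conditions on SCCs, consider an SCC that meets $Q\times T_u$. Its projection is connected, so either it avoids $u$ and lies over some $T_{uy}$, where it is treated at $uy$ or deeper, or it meets $Q\times\{u\}$. An SCC $Z$ of the second kind either crosses $\{v,u\}$ or lies over $T_u$, and it meets $Q\times T_{uy}$ iff it crosses $\{u,uy\}$. Its numbers $i_u,o_u,f_u$ are those that the rule computes: an edge of $S$ entering $Z$ with target over $T_u$ has its target over $u$ or over exactly one $T_{uy}$, likewise for sources, and every edge of $Z$ in $E_u$ lies in exactly one part of the disjoint union above. If $Z$ lies over $T_u$, then $i_u(Z)=\mathrm{in}_S(Z)$ and $o_u(Z)=\mathrm{out}_S(Z)$,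 so the checks of the rule are (C1) and (C4) for $Z$. Finally, the conditions $i\le1$, $o\le1$ at $uy$ follow from those for $Z$ at $u$, since the counts at $uy$ are at most those at $u$. This proves the claim.

**Step 2: closure.** The zero weights form a partial certificate with zero interface. Partial certificates at the children and weights on the remaining edges of $E_u$ can be combined freely, because the union is disjoint. So by Step 1 the family $(R_x)$ is closed under the rule.

**Step 3: minimality.** Let a partial certificate at $u$ be given. Let $d$ be the largest distance from $u$ of an end over $T_u$ of an edge of nonzero weight, and $d=-1$ if all weights vanish. We show by induction on $d$ that its interface is derivable. If $d=-1$, it is the zero interface. If $d\ge0$, the restriction to a child $uy$ has parameter at most $d-1$, since a vertex over $T_{uy}$ is closer to $uy$ than to $u$ by one. So the interfaces at the children are derivable, and one application of the rule gives the interface at $u$, by Step 1. $\square$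

**The root.** The same locality argument at the vertex $1$, with children $y\in B^\pm$ and no parent edge, gives: a certificate exists iff there are $\sigma_y\in R_y$ ($y\in B^\pm$) and weights for the $H$-edges at $1$ such that (C2), including the terms for $(q_0,1),(q_f,1)$, holds over $1$, (C3) holds at $1$, and for each $\sim$-class $C$ with SCC $Z\supseteq C\times\{1\}$ and $i,o,f$ computed as above,
$$i(Z)+[q_0\in C]=o(Z)+[q_f\in C]\le1,\quad\text{and } f(Z)=0\text{ if this number is }0 .$$

**Proof of the upper bounds in Theorem B(2),(3).** There are $2^{\mathrm{poly}(N)}$ interfaces, and $b$ is fixed. So a step of the least fixpoint computation runs over exponentially many tuples of interfaces and local weights, there are at most exponentially many steps that add something, and the root check is of the same kind. Everything takes exponential time. With Lemmas 5 and 6 this shows that the problem is in EXPTIME.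

If $b=1$, each vertex $u\ne1$ has exactly one child, of the same type. So membership in $R_x$ is reachability from the zero interface in a graph whose vertices have polynomial size and whose edges can be checked in nondeterministic polynomial time (guess the weights of the $H$-edges). The root check guesses two interfaces and local weights and verifies them. This is in NPSPACE, which equals PSPACE by Savitch's theorem. $\blacksquare$

## 12. PSPACE-hardness: threads on a line

For the lower bounds let $H\ne1$ be finite, not necessarily abelian, and fix $1\ne h\in H$. If $C\le V$ is a fixed finitely generated subgroup, then the functions supported on $C$ with values in $\langle h\rangle$, together with $C$, form a fixed finitely generated subgroup $\langle h\rangle\wr C\le H\wr V$. Automata over its generators translate into automata over the generators of $H\wr V$. We always test membership of $1$, and we simulate transitions labeled by $1$ by $xx^{-1}$.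

Let $V$ be infinite. Then $V$ contains a nontrivial free group, so we may take $C=\langle t\rangle\cong\mathbb Z$. We reduce from the non-emptiness of $\bigcap_{i=1}^kL(\mathcal A_i)$ for given DFAs $\mathcal A_i$ over $\{0,1\}$, which is PSPACE-complete (D. Kozen, FOCS 1977). Duplicating one DFA, we may assume that $k$ is even.

**The construction.** Divide $\mathbb Z$ into blocks of $2(k-1)$ positions, with $0$ the left end of a block. Each block contains, for each *link* $\ell=1,\dots,k-1$, a marker position and a bit position. The automaton runs threads $1,\dots,k$ one after another, each starting where the previous one ended. An odd thread $i$ moves right over some number of complete blocks and simulates $\mathcal A_i$ from the initial state to an accepting state. An even thread $i$ moves left over some number of complete blocks and simulates the reversal of $\mathcal A_i$. When thread $i$ processes a letter $w\in\{0,1\}$ in a block, it multiplies the lamps of link $i$ (if $i\le k-1$) by $h$ at the marker and $h^w$ at the bit, and the lamps of link $i-1$ (if $i\ge2$) by $h^{-1}$ and $h^{-w}$. The automaton has polynomial size.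

**Correctness.** Each thread moves in one direction, so it processes each block at most once. Let $J_i$ be the set of blocks processed by thread $i$. Suppose that all lamps end trivial. The lamps of link $i$ are used only by threads $i$ and $i+1$, and the exponent sums of $h$ at them lie in $\{-1,0,1\}$. As $h^{\pm1}\ne1$, all these sums are $0$. The markers give $J_i=J_{i+1}$, and then the bits show that threads $i$ and $i+1$ read the same letter in each block. So all threads read, from left to right, the same word, and it is accepted by all $\mathcal A_i$.

Conversely, a word in the intersection gives a run with all lamps trivial, and this run ends at $0$ because $k$ is even. Hence $1\in L$ iff the intersection is nonempty. $\blacksquare$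

Together with Section 11 this proves Theorem B(2).

## 13. EXPTIME-hardness: walkers on a tree

Let $V$ be not virtually cyclic. Then $F$ has rank at least $2$, so $V$ contains a free group $C=\langle a,b,c\rangle$ of rank $3$. (From here on $a,b,c$ are these generators.) We reduce from the non-emptiness of the intersection of top-down tree automata $\mathcal T_1,\dots,\mathcal T_k$ over a common ranked alphabet, which is EXPTIME-complete (H. Seidl, Inform. Process. Lett. 52 (1994); Comon et al., *Tree Automata Techniques and Applications*, §1.7).

**Step 1: binary trees.** The encoding $f(t_1,\dots,t_r)\mapsto f(t_1,f_2(t_2,\dots f_r(t_r,\#)))$ for $r\ge1$, applied recursively, is injective. A rule $q\to f(q_1,\dots,q_r)$ becomes a chain of rules with intermediate states. So we may assume that all symbols have rank $0$ or $2$. Rules are $q\to\sigma(q_L,q_R)$ and $q\to\sigma$, and $\mathcal T_i$ has a single initial state $\iota_i$.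

**Step 2: where things are stored.** Tree nodes are elements $v\in\{a,b\}^*$, with $va,vb$ the left and right child. For $v\in\langle a,b\rangle$ the lamps at $vc^j$, $0\le j<N$, are the *channels* of $v$; here $N$ is the number of channels needed. They are distinct for distinct $(v,j)$, as $a,b,c$ are free generators. "Add $h^{\pm1}$ to a channel" means: walk $c^j$, change the lamp, walk back. The channels are: $(i,\rho)$ for the binary rules $\rho$ of $\mathcal T_i$; links $(i,\sigma)$ for $1\le i<k$ and symbols $\sigma$; markers $(i)$.

**Step 3: the walkers.** Walkers $1,\dots,k$ run one after another. Walker $i$ has the following modes.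

* **Start:** add $h$ to marker $(i)$, go to $D(\iota_i)$.
* $D(q)$: choose a rule $\rho$ for $q$, with symbol $\sigma$. Add $h$ to link $(i,\sigma)$ (if $i<k$) and $h^{-1}$ to link $(i-1,\sigma)$ (if $i>1$). If $\rho$ is binary: add $h$ to $(i,\rho)$, move $a$, go to $D(q_L)$. If $\rho$ is nullary: go to $U$.
* $U$: move $a^{-1}$ and go to $RL$; or move $b^{-1}$ and go to $RR$; or finish: add $h^{-1}$ to marker $(i)$, then start walker $i+1$ (accept if $i=k$).
* $RL$: choose a binary rule $\rho'$ of $\mathcal T_i$, add $h^{-1}$ to $(i,\rho')$, move $b$, go to $D(q_R)$ with $q_R$ from $\rho'$.
* $RR$: go to $U$.

*Example.* On the tree $\sigma(\tau,\tau)$ a walker does: $D$ at $1$; $D$, $U$ at $a$; $RL$ at $1$; $D$, $U$ at $b$; $RR$, $U$ at $1$; finish. The automaton does not remember at $RL$ which rule it chose at $D$; the channels $(i,\rho)$ serve to check this.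

**Step 4: a common tree gives $1$.** Each walker does the depth-first traversal of the tree with the rules of an accepting run, choosing $\rho'=\rho$ at every inner node. All markers, rule channels and links cancel, and the walk ends at $1$.

**Step 5: in a run representing $1$ every walker makes a closed walk.** Marker $(i)$ receives only $h$ at the start vertex and $h^{-1}$ at the finishing vertex of walker $i$. As $h\ne1$, these vertices coincide. Inductively every walker starts and ends at $1$. Since the $c$-excursions return, walker $i$ performs a closed walk at $1$ in the Cayley tree of $\langle a,b\rangle$. Call the moves $a^{-1},b^{-1}$, which are made in mode $U$ only, *up-moves*.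

**Step 6: up-moves really go up.** We claim that no up-move $y\in\{a^{-1},b^{-1}\}$ from $v$ leads to $w=vy$ with $|w|>|v|$. Otherwise choose such an event with $|w|$ maximal. Note that $w\ne1$, so the walker does not finish at $w$.

* If $y=b^{-1}$, the mode at $w$ is $RR$, then $U$, so the next move is an up-move from $w$. It is length-increasing, as $w$ ends in $b^{-1}$. This contradicts maximality.
* If $y=a^{-1}$, the mode at $w$ is $RL$, so the next move goes to $wb$, which is longer, as $w$ ends in $a^{-1}$. The walk ends at $1$, so it must later come back from $wb$ to $w$, by a move $b^{-1}$ into mode $RR$. Then comes mode $U$, and then an up-move from $w$, which is length-increasing, as $w$ ends in $a^{-1}$. This again contradicts maximality.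

So every up-move deletes a last letter $a$ or $b$. The walk starts at $1$ and the other moves append $a$ or $b$, so it stays in $\{a,b\}^*$, and up-moves go from a child to its parent.

**Step 7: the walk is a traversal of a tree.** We now count visits.

* Vertex $1$ is in mode $D$ exactly once, at the start, because other arrivals in mode $D$ are at nonempty words.
* $D$-arrivals at $va$ come from mode $D$ at $v$ with a binary rule chosen.
* $D$-arrivals at $vb$ come from mode $RL$ at $v$, that is, from traversals $va\to v$. There are as many of these as traversals $v\to va$, since a closed walk in a tree crosses each edge equally often in both directions.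

By induction on the length, each vertex is in mode $D$ at most once and in mode $RL$ at most once. If $v$ is in mode $D$ at most once, then $v\to va$ is traversed at most once, hence $va\to v$ at most once, so mode $RL$ at $v$ and mode $D$ at $va$ and at $vb$ occur at most once. The same count shows that the set of vertices visited in mode $D$ is a finite tree $t_i$ in which $v$ has both children if a binary rule was chosen at $v$, and none otherwise.

**Step 8: the tree is accepted, and it is common.** At an inner node $v$ of $t_i$, the channels $(i,\cdot)$ of rules receive only $h$ in $(i,\rho)$ at the $D$-visit and $h^{-1}$ in $(i,\rho')$ at the $RL$-visit. Triviality of the lamps forces $\rho'=\rho$. So the left child is entered in state $q_L$ and the right child in state $q_R$ of the same rule, the root in state $\iota_i$, and the leaves use nullary rules. Hence $t_i$ with its symbols is accepted by $\mathcal T_i$.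

Link $(i,\sigma)$ at $v$ receives $h$ iff $v\in t_i$ has symbol $\sigma$, and $h^{-1}$ iff $v\in t_{i+1}$ has symbol $\sigma$, each at most once, and nothing else. Triviality gives $t_i=t_{i+1}$ as labeled trees for all $i<k$, so the $\mathcal T_i$ accept a common tree.

Thus $1\in L$ iff the intersection is nonempty, and the construction is polynomial. Together with the upper bound of Section 11 this proves Theorem B(3), and the lower bounds have been shown for every nontrivial finite $H$. $\blacksquare$
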